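\title{Simple AH algebras of large exponential rank}

\begin{abstract}
We show that the exponential unitaries $\exp(ih)$ need not be dense in the identity component of the unitary group of a simple C$^*$-algebra. We construct a unital separable simple AH algebra with exponential rank greater than $1+\varepsilon$, and one with infinite exponential rank, in which for every $n$ some unitary of the identity component has distance $2$ from all products of $n$ exponentials. The obstruction is a power of a degree-two cohomology class attached to families of loops of unitary matrices. It survives in the inductive limit because the connecting maps are twisted by line bundles, and an Euler class forces the off-diagonal blocks of self-adjoint elements to vanish on a large set.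
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a unital C$^*$-algebra and let $U_0(A)$ be the identity component of its unitary group. An \emph{exponential} is a unitary $\exp(ih)$ with $h\in A$ self-adjoint. For unitaries $u,v$ the number $\|u-v\|=\|v^*u-1\|$ is the maximum of $|\lambda-1|$ over the spectrum of $v^*u$. Hence $\|u-v\|\le 2$, with equality exactly when $-1\in\operatorname{sp}(v^*u)$. Let $\operatorname{Log}$ denote the logarithm on the unit circle minus $\{-1\}$ with values in $i(-\pi,\pi)$. Functional calculus gives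
\begin{equation}\label{eq:close}
\|u-v\|<2\quad\Longrightarrow\quad u=v\exp(ik),\qquad ik=\operatorname{Log}(v^*u),\quad k=k^* .
\end{equation}
So the finite products of exponentials form an open subgroup of the unitary group. An open subgroup is closed, and this one is path connected, so it equals $U_0(A)$. The exponential rank measures how many factors are needed.

For an integer $n\ge1$, write $\operatorname{cer}(A)\le n$ if every $u\in U_0(A)$ is a product of $n$ exponentials, and $\operatorname{cer}(A)\le n+\varepsilon$ if every $u\in U_0(A)$ is a norm limit of products of $n$ exponentials. By \eqref{eq:close}, $\operatorname{cer}(A)\le n+\varepsilon$ implies $\operatorname{cer}(A)\le n+1$. The \emph{C$^*$ exponential rank} $\operatorname{cer}(A)$ is the least value for which such an inequality holds, in the ordered set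
\[
1<1+\varepsilon<2<2+\varepsilon<\cdots<\infty ,
\]
with $\operatorname{cer}(A)=\infty$ if none holds. For nonunital $A$ one uses the unitization. Thus $\operatorname{cer}(A)\le1+\varepsilon$ says that the exponentials are dense in $U_0(A)$.

A unitary matrix is diagonalizable, so $\operatorname{cer}(M_r)=1$. In a commutative algebra a product of exponentials is an exponential, so $\operatorname{cer}(C(X))=1$. If $A$ is the closure of an increasing union of unital subalgebras $A_i$ with $\operatorname{cer}(A_i)\le1+\varepsilon$, then $\operatorname{cer}(A)\le1+\varepsilon$: write $u\in U_0(A)$ as a product of exponentials and approximate the exponents in some $A_i$. So unital AF algebras have rank at most $1+\varepsilon$. The first place to look for larger rank is $M_r(C(X))$, and Example~\ref{ex:smallest} gives a unitary in $U_0(M_2(C(Y)))$, with $Y$ contractible, at distance $2$ from all exponentials. But $M_r(C(X))$ is not simple unless $X$ is a point. To obtain a simple algebra one takes an inductive limit in which a unitary $u$ becomes a block of a larger unitary $u\oplus U'$, and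 the larger algebra contains self-adjoint elements with off-diagonal blocks. These can help a great deal. For any unitary $u\in A$,
\begin{equation}\label{eq:swap}
\begin{pmatrix}u&0\\0&u^*\end{pmatrix}=\begin{pmatrix}0&u\\u^*&0\end{pmatrix}\begin{pmatrix}0&1\\1&0\end{pmatrix},
\end{equation}
and each factor $s$ on the right is a self-adjoint unitary, so $s=\exp(i\pi(1-s)/2)$. Thus $u\oplus u^*$ is a product of two exponentials in $M_2(A)$, however many $u$ requires in $A$. One may therefore guess that every obstruction is washed out in a simple limit. The following question is posed in \cite{problem}.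

\medskip
\noindent\textbf{Question.} Is there a simple C$^*$-algebra $A$ with $\operatorname{cer}(A)>1+\varepsilon$?
\medskip

The answer is yes. Recall that an \emph{AH algebra} is an inductive limit of finite direct sums of algebras $pM_K(C(X))p$, with $X$ compact metrizable and $p$ a projection.

\begin{theorem}\label{thm:A}
There are a unital separable simple AH algebra $A$ and $u\in U_0(A)$ with $\|u-\exp(ih)\|=2$ for every self-adjoint $h\in A$. Hence $\operatorname{cer}(A)>1+\varepsilon$.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a unital separable simple AH algebra $A$ such that for every $n\ge1$ there is $w_n\in U_0(A)$ with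
\[
\Big\|w_n-\prod_{l=1}^n\exp(ih_l)\Big\|=2\qquad\text{for all self-adjoint }h_1,\dots,h_n\in A .
\]
Hence $\operatorname{cer}(A)=\infty$.
\end{theorem}

The constant $2$ is the largest possible. It is also the natural one: by \eqref{eq:close}, a unitary that is not a product of $n+1$ exponentials has distance $2$ from every product of $n$ exponentials. The reason to work with the distance is that it passes to inductive limits (Lemma~\ref{lem:limit}). The case $n=1$ of Theorem~\ref{thm:B} contains Theorem~\ref{thm:A}; we prove Theorem~\ref{thm:A} separately because a simpler system suffices for it, and the system for Theorem~\ref{thm:B} is best understood as a modification of that one.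

The proof has three steps. First, a unitary $u$ that is close to a product of exponentials is joined to $1$ by a path of a special form, and comparing this path with a given one produces a family of loops of unitary matrices. A degree-two class of such families (Section~\ref{sec:class}) yields an obstruction in matrix algebras over a cone (Sections \ref{sec:cone} and~\ref{sec:compare}). Second, the off-diagonal blocks must be controlled. We add the new blocks tensored with tautological line bundles over large projective spaces. The off-diagonal blocks of a self-adjoint element are then sections of a bundle with nonzero Euler class, so they vanish on a set that is large enough to carry the obstruction (Section~\ref{sec:euler}). Third, we build simple limits in which every stage has this form (Sections \ref{sec:systems} and~\ref{sec:proofs}). The form of the inductive system is that of Villadsen \cite{villadsen}; everything needed about it is proved here.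

\medskip
\noindent\textbf{Conventions.} All spaces are metrizable. Cohomology is singular with coefficients in $\mathbb Q$, so $H^k(S)$ is the dual of $H_k(S;\mathbb Q)$, and the K\"unneth theorem gives $H^*(S\times S')\cong H^*(S)\otimes H^*(S')$ when $S'$ is a finite CW complex. Classes of even degree commute under cup product. $\mathrm{Herm}_r\cong\mathbb R^{r^2}$ is the space of self-adjoint $r\times r$ matrices. For $r\ge2$ we regard $U(2)\subset U(r)$ through $v\mapsto v\oplus1_{r-2}$. For a complex vector bundle $E$ with a Hermitian metric over a compact space, $\Gamma(\operatorname{End}E)$ is the C$^*$-algebra of continuous sections of $\operatorname{End}E$, with the supremum norm. Products $\prod_{l=1}^n$ of matrices are taken in the order $l=1,\dots,n$.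

\section{A degree-two class for families of loops in $U(r)$}\label{sec:class}

Let $S^1=[0,1]/\{0\sim1\}$. A \emph{family of loops} over a space $S$ is a continuous map $\varphi:S\times S^1\to U(r)$. It is the same as a continuous map on $S\times[0,1]$ with $\varphi(\cdot,0)=\varphi(\cdot,1)$, because $S\times[0,1]\to S\times S^1$ is a closed surjection. We want an invariant of such families that is additive under pointwise products, since products are what the problem is about. It comes from a class in $H^3(U(r))$.

\begin{lemma}\label{lem:omega}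
Let $r\ge2$, let $\rho:U(2)\to S^3$ send a matrix to its first column, and let $\nu$ generate $H^3(S^3)$. There is a class $\omega\in H^3(U(r))$ with $\omega|_{U(2)}=\rho^*\nu$, and $\mu^*\omega=\mathrm{pr}_1^*\omega+\mathrm{pr}_2^*\omega$ for the multiplication $\mu:U(r)\times U(r)\to U(r)$.
\end{lemma}

\begin{proof}
A matrix in $U(2)$ with first column $(a,b)$ and determinant $\lambda$ has second column $\lambda(-\bar b,\bar a)$, so $(\rho,\det):U(2)\to S^3\times S^1$ is a homeomorphism. Hence $H^2(U(2))=0$ and $H^3(U(2))=\mathbb Q\,\rho^*\nu$. For $s\ge3$ the last column defines a fiber bundle $U(s)\to S^{2s-1}$ with fiber $U(s-1)$, so $\pi_j(U(s),U(s-1))\cong\pi_j(S^{2s-1})=0$ for $j\le4$. Then $H^j(U(s),U(s-1))=0$ for $j\le4$, and the long exact sequence shows that $H^j(U(s))\to H^j(U(s-1))$ is an isomorphism for $j\le3$. This gives $\omega$, and also $H^2(U(r))=0$. By the K\"unneth theorem the terms $H^1\otimes H^2$ and $H^2\otimes H^1$ of $H^3(U(r)\times U(r))$ vanish, so $\mu^*\omega=\mathrm{pr}_1^*\omega_1+\mathrm{pr}_2^*\omega_2$ for some $\omega_1,\omega_2\in H^3(U(r))$. On $U(r)\times\{1\}$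 and $\{1\}\times U(r)$ the map $\mu$ is the identity, so $\omega_1=\omega_2=\omega$.
\end{proof}

Fix a generator $\theta$ of $H^1(S^1)$. By the K\"unneth theorem, $H^3(S\times S^1)=\mathrm{pr}_S^*H^3(S)\oplus\big(H^2(S)\times\theta\big)$. For a family of loops $\varphi$ over $S$ define $x(\varphi)\in H^2(S)$ by
\[
\varphi^*\omega\in x(\varphi)\times\theta+\mathrm{pr}_S^*H^3(S).
\]
It has the following properties.
\begin{itemize}
\item[(x1)] \emph{Naturality.} If $\eta:S'\to S$ is continuous, then $x(\varphi\circ(\eta\times\mathrm{id}))=\eta^*x(\varphi)$. In particular $x(\varphi)=0$ if $\varphi(s,\tau)$ does not depend on $s$, since $\varphi$ is then pulled back from a point.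
\item[(x2)] \emph{Additivity.} $x(\varphi\psi)=x(\varphi)+x(\psi)$, because $(\varphi\psi)^*\omega=(\varphi,\psi)^*\mu^*\omega=\varphi^*\omega+\psi^*\omega$.
\item[(x3)] \emph{Stability.} If $\varphi$ takes values in $U(2)$, then $x(\varphi\oplus1_{r-2})=x(\varphi)$, because $\omega$ restricts to $\rho^*\nu$.
\end{itemize}

The simplest family that depends on the parameter rotates a variable line. For $y\in S^2=\mathbb{CP}^1$ let $q(y)\in M_2$ be the projection onto the line $y$, and put
\[
\ell(y,\tau)=\exp(2\pi i\tau q(y))=1+(e^{2\pi i\tau}-1)q(y)\in U(2).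
\]

\begin{lemma}\label{lem:sigma}
The class $\sigma=x(\ell)\in H^2(S^2)$ is nonzero.
\end{lemma}

\begin{proof}
Since $H^3(S^2)=0$, we have $\sigma\times\theta=\ell^*\omega=f^*\nu$ with $f=\rho\circ\ell:S^2\times S^1\to S^3$. So it suffices to show that the smooth map $f$ has nonzero degree, and for this we exhibit a regular value with exactly one preimage. If $y$ is spanned by the unit vector $(a,b)$, the first column of $q(y)$ is $(|a|^2,\bar ab)$, and this column determines $q(y)$. With $z=e^{2\pi i\tau}$,
\[
f=(f_1,f_2)=\big(1+(z-1)|a|^2,\ (z-1)\bar ab\big).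
\]
Suppose $f=(0,1)$. Then $z-1=-1/|a|^2$ is real and nonzero, so $z=-1$ and $|a|^2=\frac12$, and then $\bar ab=-\frac12$. So $(0,1)$ has exactly one preimage. Near it use the coordinates $p=|a|^2$, $\psi=\arg(\bar ab)$, $\phi=2\pi\tau$, in which
\[
f_1=1+(e^{i\phi}-1)p,\qquad f_2=(e^{i\phi}-1)\sqrt{p(1-p)}\,e^{i\psi}.
\]
At $p=\frac12$, $\phi=\psi=\pi$ we get $\partial_pf_1=-2$, $\partial_\phi f_1=-\frac i2$, $\partial_\psi f_1=0$ and $\partial_\psi f_2=if_2=i$. In the real basis $(1,0),(i,0),(0,i)$ of $T_{(0,1)}S^3=\mathbb C\oplus i\mathbb R$, the vectors $\partial_pf,\partial_\phi f,\partial_\psi f$ have coordinates $(-2,0,*)$, $(0,-\frac12,*)$, $(0,0,1)$. They are independent, so $\deg f=\pm1$.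
\end{proof}

One copy of $\ell$ gives a class with square zero. Products over several spheres give classes with high nonzero powers. For $N\ge1$ let $B_N=(S^2)^N$ and
\[
g(a,\tau)=\prod_{j=1}^N\ell(a_j,\tau)\in U(2),\qquad a=(a_1,\dots,a_N)\in B_N .
\]
Put $\gamma=x(g)$ and $\sigma_j=\mathrm{pr}_j^*\sigma$. By (x1) and (x2), $\gamma=\sigma_1+\cdots+\sigma_N$. Since $\sigma_j^2=0$ and the $\sigma_j$ commute, the K\"unneth theorem gives
\begin{equation}\label{eq:gammaN}
\gamma^N=N!\,\sigma_1\cdots\sigma_N\ne0\quad\text{in }H^{2N}(B_N).
\end{equation}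

\section{A unitary on a cone}\label{sec:cone}

The map $g$ is a unitary in $M_2(C(B_N\times S^1))$, but it does not lie in the identity component: otherwise it would be homotopic to a constant, and $g^*\omega$ would vanish. We cut the circle open and collapse only one end. Let
\[
Y_N=\big(B_N\times[0,1]\big)/\big(B_N\times\{0\}\big)
\]
be the cone over $B_N$, a contractible finite CW complex, and identify $B_N$ with $B_N\times\{1\}\subset Y_N$. The functions $\chi_j([a,s])=2\pi s\,q(a_j)$ vanish at the vertex, so they are continuous maps $Y_N\to\mathrm{Herm}_2$. Put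
\[
R(y,\tau)=\prod_{j=1}^N\exp(i\tau\chi_j(y)),\qquad u_N(y)=R(y,1)\qquad(y\in Y_N,\ \tau\in[0,1]).
\]
Then $R([a,s],\tau)=g(a,\tau s)$ and $u_N([a,s])=g(a,s)$. We record what will be used:
\begin{equation}\label{eq:radial}
R(\cdot,0)=1,\qquad R(\cdot,1)=u_N,\qquad u_N|_{B_N}=1,\qquad R(a,\tau)=g(a,\tau)\ \text{ for }a\in B_N .
\end{equation}
So $u_N\in U_0(M_2(C(Y_N)))$ is a product of $N$ exponentials, and the path $R$ from $1$ to $u_N$ closes up over the base of the cone to the family $g$. In particular $u_1$ is an exponential. The first interesting case is $N=2$.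

\begin{example}\label{ex:smallest}
\emph{The unitary $u=u_2=e^{i\chi_1}e^{i\chi_2}$ has distance $2$ from every exponential in $M_2(C(Y_2))$.} Write $Y=Y_2$ and $B=B_2=S^2\times S^2$, and suppose that $\alpha:Y\to\mathrm{Herm}_2$ satisfies $\|u-e^{i\alpha}\|<2$. Then
\[
W(y,\tau)=e^{i\tau\alpha(y)}\,e^{-\tau\operatorname{Log}(u(y)^*e^{i\alpha(y)})}
\]
is a second path from $1$ to $e^{i\alpha}(u^*e^{i\alpha})^{-1}=u$. So $\delta=R^*W$ is a family of loops over $Y$, and $x(\delta)\in H^2(Y)=0$. Over $B$ both paths are loops and $W=g\delta$, so $x(W|_B)=\gamma=\sigma_1+\sigma_2$.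

Now compute $x(W|_B)$ directly. On $B$ we have $u=1$, so $-1\notin\operatorname{sp}(e^{i\alpha})$ and the eigenvalues of $\alpha$ avoid the odd multiples of $\pi$. Let $I_k=((2k-1)\pi,(2k+1)\pi)$. The larger and the smaller eigenvalue of $\alpha$ are continuous and $B$ is connected, so they lie in fixed intervals $I_k$ and $I_m$ with $k\ge m$. If $k=m$, then $\operatorname{Log}(e^{i\alpha})=i\alpha-2\pi ik$, so $W=e^{2\pi ik\tau}1$ and $x(W|_B)=0$ by (x1). If $k>m$, the eigenline for the larger eigenvalue defines a continuous map $\eta:B\to S^2$. With $Q=q\circ\eta$ we have $\operatorname{Log}(e^{i\alpha})=i\alpha-2\pi i(kQ+m(1-Q))$, and since $Q$ commutes with $\alpha$,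
\[
W(a,\tau)=e^{2\pi i\tau(m+(k-m)Q(a))}=e^{2\pi im\tau}\,\ell(\eta(a),\tau)^{k-m}.
\]
So $x(W|_B)=(k-m)\eta^*\sigma$. In both cases $x(W|_B)^2=0$, while $(\sigma_1+\sigma_2)^2=2\sigma_1\sigma_2\ne0$. This is a contradiction.
\end{example}

In words: a single exponential sees only one line, and $u_2$ rotates two independent lines.

\section{Comparing two paths}\label{sec:compare}

Two features of Example~\ref{ex:smallest} must be generalized. For $n$ factors and $r\times r$ matrices there is no explicit formula for the loops $W|_B$; but they depend on the point only through the exponents, which range over an open subset of $\mathbb R^{nr^2}$, and a dimension count replaces the formula. And in Section~\ref{sec:euler} the estimate $<2$ will hold only over an open set that need not be contractible, so $x(\delta)$ must be kept as an unknown class. What matters is that it is defined over the whole set and not only over the part above the base of the cone.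

\begin{lemma}\label{lem:compare}
Let $n\ge1$, $r\ge2$, $2N\ge nr^2$, and $u=u_N\oplus1_{r-2}:Y_N\to U(r)$. Let $Z$ be a space, and let $p:Z\to Y_N$ and $\alpha_1,\dots,\alpha_n:Z\to\mathrm{Herm}_r$ be continuous maps with
\[
\Big\|u(p(z))-\prod_{l=1}^ne^{i\alpha_l(z)}\Big\|<2\qquad\text{for all }z\in Z .
\]
Let $Z_B=p^{-1}(B_N)$ and let $p_B:Z_B\to B_N$ be the restriction of $p$. Then there is $c\in H^2(Z)$ with
\[
\big(p_B^*\gamma+c|_{Z_B}\big)^N=0\quad\text{in }H^{2N}(Z_B).
\]
\end{lemma}

\begin{proof}
Write $v=\prod_le^{i\alpha_l}$, write $u$ for $u\circ p$, and regard $R$ and $g$ as $U(r)$-valued. The map $\operatorname{Log}$ is continuous on the set of matrices in $U(r)$ at distance less than $2$ from $1$, and $\|u^*v-1\|=\|v-u\|<2$ at each point. For $z\in Z$ and $\tau\in[0,1]$ put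
\[
W(z,\tau)=\prod_{l=1}^ne^{i\tau\alpha_l(z)}\cdot e^{-\tau\operatorname{Log}(u(z)^*v(z))},\qquad\delta(z,\tau)=R(p(z),\tau)^*\,W(z,\tau).
\]
Then $W(z,0)=1$ and $W(z,1)=v(u^*v)^{-1}=u(z)$. By \eqref{eq:radial}, $\delta(z,0)=\delta(z,1)=1$, so $\delta$ is a family of loops over $Z$. Put $c=x(\delta)$.

On $Z_B$ we have $u=1$, so $W$ is a family of loops there, and $W(z,\tau)=g(p_B(z),\tau)\,\delta(z,\tau)$ by \eqref{eq:radial}. By (x1)--(x3),
\[
x(W|_{Z_B})=p_B^*\gamma+c|_{Z_B}.
\]
It remains to show $x(W|_{Z_B})^N=0$. Let
\[
M=\Big\{(b_1,\dots,b_n)\in\mathrm{Herm}_r^n:\Big\|\prod_le^{ib_l}-1\Big\|<2\Big\},\qquad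
\Psi((b_l),\tau)=\prod_le^{i\tau b_l}\cdot e^{-\tau\operatorname{Log}(\prod_le^{ib_l})}.
\]
Then $\Psi$ equals $1$ at $\tau=0$ and $\tau=1$, so it is a family of loops over $M$. The map $\alpha=(\alpha_1,\dots,\alpha_n)$ sends $Z_B$ to $M$, and $W(z,\tau)=\Psi(\alpha(z),\tau)$ on $Z_B$, so $x(W|_{Z_B})^N=\alpha^*\big(x(\Psi)^N\big)$. A connected noncompact manifold of dimension $D$ has $H_k=0$ for $k\ge D$ \cite[Prop.~3.29]{hatcher}. The components of the open set $M\subset\mathbb R^{nr^2}$ are such manifolds with $D=nr^2$, so $H^k(M)=0$ for $k\ge nr^2$. Since $2N\ge nr^2$, we get $x(\Psi)^N\in H^{2N}(M)=0$.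
\end{proof}

For $Z=Y_N$ and $p=\mathrm{id}$ we have $c\in H^2(Y_N)=0$, and the conclusion $\gamma^N=0$ contradicts \eqref{eq:gammaN}. Hence, if $2N\ge nr^2$,
\begin{equation}\label{eq:untwisted}
u_N\oplus1_{r-2}\ \text{ has distance $2$ from every product of $n$ exponentials in }M_r(C(Y_N)).
\end{equation}

\section{Adding twisted blocks}\label{sec:euler}

We now enlarge $u$ to $u\oplus U'$ with $U'$ arbitrary. Let $E=\mathbb C^r\oplus G$ be a bundle over $Y_N\times P$ with $G$ pulled back from a space $P$. A self-adjoint section of $\operatorname{End}E$ has an upper left block $\alpha$ with values in $\mathrm{Herm}_r$ and an off-diagonal block $\beta$, a section of $\operatorname{Hom}(\mathbb C^r,G)\cong G^{\oplus r}$. Where the blocks $\beta_1,\dots,\beta_n$ of $h_1,\dots,h_n$ all vanish, the upper left block of $\prod_le^{ih_l}$ is $\prod_le^{i\alpha_l}$; elsewhere we know nothing about it. So we choose $G$ such that $G^{\oplus rn}$ has nonzero Euler class. Then for each $y\in Y_N$ the section $(\beta_l(y,\cdot))_l$ over $P$ has a zero. If the zero could be chosen as a continuous function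 $\zeta(y)$, the maps $y\mapsto\alpha_l(y,\zeta(y))$ would contradict \eqref{eq:untwisted}. There is no reason for such a choice to exist. The substitute is a map that transports cohomology classes from a neighborhood of the zero set to the whole space.

We recall the facts needed. Let $\mathcal H\to X$ be a complex vector bundle of rank $d$ over a finite CW complex, and let $\mathcal H_0$ be the set of nonzero vectors. The \emph{Thom class} is the unique $t\in H^{2d}(\mathcal H,\mathcal H_0)$ that restricts on each fiber to the generator of $H^{2d}(\mathbb C^d,\mathbb C^d\setminus0)$ given by the complex orientation. The \emph{Euler class} $e(\mathcal H)\in H^{2d}(X)$ is the pullback under the zero section of the image of $t$ in $H^{2d}(\mathcal H)$. Both classes are natural for pullbacks, $e(\mathcal H\oplus\mathcal H')=e(\mathcal H)\cup e(\mathcal H')$, and $e=c_1$ for line bundles. If $\xi\subset\mathbb{CP}^m\times\mathbb C^{m+1}$ is the tautological line bundle, whose fiber over a line is that line, then $c_1(\xi)^m$ generates $H^{2m}(\mathbb{CP}^m)$.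

\begin{lemma}\label{lem:local}
Let $\mathcal H\to X$ be as above, let $\beta$ be a section with zero set $T$, and let $O\supset T$ be open. There are linear maps $\mathcal E_X:H^k(O)\to H^{k+2d}(X)$ with the following properties.
\begin{itemize}
\item[(a)] $\mathcal E_X(b|_O\cup c)=b\cup\mathcal E_X(c)$ for $b\in H^*(X)$ and $c\in H^*(O)$.
\item[(b)] $\mathcal E_X(1)=e(\mathcal H)$.
\item[(c)] If $X'\subset X$ is a subcomplex and $\mathcal E_{X'}$ is the map for $\mathcal H|_{X'}$, $\beta|_{X'}$ and $O'=O\cap X'$, then $\mathcal E_X(c)|_{X'}=\mathcal E_{X'}(c|_{O'})$.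
\end{itemize}
\end{lemma}

\begin{proof}
The section $\beta$ is a map of pairs $(X,X\setminus T)\to(\mathcal H,\mathcal H_0)$. The closed set $X\setminus O$ lies in the open set $X\setminus T$, so by excision the restriction $\iota^*:H^*(X,X\setminus T)\to H^*(O,O\setminus T)$ is an isomorphism. Let $j^*:H^*(X,X\setminus T)\to H^*(X)$ be the natural map, and define
\[
\mathcal E_X(c)=j^*(\iota^*)^{-1}\big(c\cup\iota^*\beta^*t\big),
\]
using the cup product $H^k(O)\times H^{2d}(O,O\setminus T)\to H^{k+2d}(O,O\setminus T)$. For $b\in H^*(X)$ and $\kappa\in H^*(X,X\setminus T)$ we have $\iota^*(b\cup\kappa)=b|_O\cup\iota^*\kappa$ and $j^*(b\cup\kappa)=b\cup j^*\kappa$, which gives (a). Next, $\mathcal E_X(1)=j^*\beta^*t$ is the pullback under $\beta$ of the image of $t$ in $H^{2d}(\mathcal H)$, and $s\beta$, $s\in[0,1]$, is a homotopy from the zero section to $\beta$; this gives (b). Finally $t$ restricts to the Thom class of $\mathcal H|_{X'}$, and $\beta^*$, $\iota^*$, $j^*$ and the cup product commute with restriction to $X'$; this gives (c).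
\end{proof}

\begin{proposition}\label{prop:key}
Let $n\ge1$, $r\ge2$, $2N\ge nr^2$, $Y=Y_N$ and $u=u_N\oplus1_{r-2}:Y\to U(r)$. Let $J$ be a finite, possibly empty, set, let $k_j\ge1$ and $d_j=rnk_j$ for $j\in J$, and let
\[
P=\prod_{j\in J}\mathbb{CP}^{d_j},\qquad G=\bigoplus_{j\in J}\mathbb C^{k_j}\otimes\xi_j,\qquad E=\mathbb C^r\oplus G,
\]
where $\xi_j$ is the tautological line bundle of the $j$-th factor and the bundles are pulled back to $Y\times P$. Let $U\in\Gamma(\operatorname{End}E)$ be a unitary of the form $U=(u\circ\mathrm{pr}_Y)\oplus U'$. Then $\|U-\prod_{l=1}^n\exp(ih_l)\|=2$ for all self-adjoint $h_1,\dots,h_n\in\Gamma(\operatorname{End}E)$.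
\end{proposition}

\begin{proof}
Suppose that the norm is less than $2$ for some $h_1,\dots,h_n$. Let $X=Y\times P$, $B=B_N$, $X'=B\times P$, and write
\[
h_l=\begin{pmatrix}\alpha_l&\beta_l^*\\ \beta_l&\epsilon_l\end{pmatrix},\qquad\alpha_l:X\to\mathrm{Herm}_r,\qquad\beta_l\in\Gamma(\operatorname{Hom}(\mathbb C^r,G)).
\]
Then $\beta=(\beta_1,\dots,\beta_n)$ is a section of $\mathcal H=\operatorname{Hom}(\mathbb C^r,G)^{\oplus n}\cong\bigoplus_j\xi_j^{\oplus d_j}$. This bundle has rank $d=\sum_jd_j=\dim_{\mathbb C}P$, and its Euler class is the pullback of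
\[
e_P=\prod_{j\in J}c_1(\xi_j)^{d_j},
\]
which generates $H^{2d}(P)$ by the K\"unneth theorem. Let $T$ be the zero set of $\beta$ and let
\[
O=\Big\{(y,\pi)\in X:\Big\|u(y)-\prod_le^{i\alpha_l(y,\pi)}\Big\|<2\Big\},
\]
an open set. At a point of $T$ each $h_l$ equals $\alpha_l\oplus\epsilon_l$, so $U-\prod_le^{ih_l}$ is block diagonal with upper left block $u-\prod_le^{i\alpha_l}$, which therefore has norm less than $2$. Hence $T\subset O$, and Lemma~\ref{lem:local} applies.

Apply Lemma~\ref{lem:compare} with $Z=O$ and $p=\mathrm{pr}_Y|_O$. Then $Z_B=O'=O\cap X'$. With $\bar\gamma=\mathrm{pr}_B^*\gamma\in H^2(X')$ we obtain $c\in H^2(O)$ such that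
\[
\sum_{i=0}^N\binom Ni\,\bar\gamma^{\,i}|_{O'}\cup c^{N-i}|_{O'}=0\quad\text{in }H^{2N}(O').
\]
Apply $\mathcal E_{X'}$. The classes $\bar\gamma^{\,i}$ are defined on all of $X'$, so they come out by (a). The classes $c^{N-i}$ are defined on all of $O$, so (c) applies to them. Thus
\[
\sum_{i=0}^N\binom Ni\,\bar\gamma^{\,i}\cup\mathcal E_X(c^{N-i})|_{X'}=0\quad\text{in }H^{2N+2d}(X').
\]
For $i<N$ the class $\mathcal E_X(c^{N-i})$ lies in $H^{2d+2(N-i)}(Y\times P)\cong H^{2d+2(N-i)}(P)$, since $Y$ is contractible, and this group is zero since $\dim_{\mathbb R}P=2d$. For $i=N$, property (b) gives $\mathcal E_X(1)=e(\mathcal H)$. Only this term remains, so $\gamma^N\times e_P=0$ in $H^{2N+2d}(B\times P)$. But $\gamma^N\ne0$ by \eqref{eq:gammaN} and $e_P\ne0$, so $\gamma^N\times e_P\ne0$ by the K\"unneth theorem. This is a contradiction.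
\end{proof}

\begin{remark}\label{rem:hyp}
The inequality $2N\ge nr^2$ enters only through Lemma~\ref{lem:compare}. Some lower bound on $N$ is needed: for $J=\emptyset$ and $n\ge N$ the unitary $u$ is itself a product of $n$ exponentials. The equality $d_j=rnk_j$ is used twice: $d_j\ge rnk_j$ makes the Euler class nonzero, and $\dim_{\mathbb C}P\le\operatorname{rank}\mathcal H$ kills the terms with $i<N$. Larger projective spaces are reduced to this case by restriction to linear subspaces, as in the proof of Theorem~\ref{thm:B}. The twisting cannot be dropped: if $G$ is replaced by the trivial bundle $\mathbb C^r$ and $U'=u^*$, then $U$ is a product of two exponentials by \eqref{eq:swap}.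
\end{remark}

\section{The inductive systems}\label{sec:systems}

Simplicity requires that a nonzero element become nonzero everywhere at a later stage; this is achieved by adding point evaluations as new blocks. Proposition~\ref{prop:key} requires that every new block be tensored with a tautological line bundle over a new projective space. The following system does both.

Let $X_1$ and $Y'_2,Y'_3,\dots$ be finite CW complexes (points are allowed), let $m_1,m_2,\dots$ be positive integers, and put $X_{i+1}=X_i\times\mathbb{CP}^{m_i}\times Y'_{i+1}$. Let $\pi_{l,i}:X_l\to X_i$ $(l\ge i)$ be the projections; they are surjective. Choose points $x_i\in X_i$ such that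
\begin{equation}\label{eq:dense}
\text{for every $i$ and every nonempty open $V\subset X_i$ there is $l\ge i$ with }\pi_{l,i}(x_l)\in V .
\end{equation}
To do so, let $(V_{i,s})_{s\ge1}$ be a sequence of nonempty open sets forming a base of $X_i$. The map $(i,s)\mapsto l=\binom{i+s-1}2+i$ is a bijection of $\mathbb N^2$ onto $\mathbb N$ with $l\ge i$, and we pick $x_l\in\pi_{l,i}^{-1}(V_{i,s})$ for the pair $(i,s)$ corresponding to $l$.

Let $E_1=X_1\times\mathbb C^2$ and
\[
E_{i+1}=\pi_{i+1,i}^*E_i\oplus\big((E_i)_{x_i}\otimes\xi_i\big),
\]
where $(E_i)_{x_i}$ is the fiber at $x_i$, a fixed Hilbert space, and $\xi_i$ is the pullback of the tautological line bundle on $\mathbb{CP}^{m_i}$. So $\operatorname{rank}E_i=2^i$. Put $A_i=\Gamma(\operatorname{End}E_i)$ and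
\[
\Phi_i:A_i\to A_{i+1},\qquad\Phi_i(a)=\pi_{i+1,i}^*a\oplus\big(a(x_i)\otimes1_{\xi_i}\big).
\]
This is a unital $*$-homomorphism, injective because $\pi_{i+1,i}$ is surjective. Let $A=\varinjlim A_i$, and regard the $A_i$ as an increasing sequence of subalgebras with dense union. Fix unitary identifications $(E_j)_{x_j}\cong\mathbb C^{2^j}$. By induction on $i\ge n$,
\begin{equation}\label{eq:shape}
E_i=\pi_{i,n}^*E_n\oplus\bigoplus_{n\le j<i}\mathbb C^{2^j}\otimes\xi_j,\qquad\text{and $a\in A_n$ has image }\pi_{i,n}^*a\oplus a'\text{ in }A_i,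
\end{equation}
for some section $a'$ acting on the second summand. Taking $n=1$, we see that $E_i$ is a sum of trivial and tautological line bundles, hence a subbundle of some trivial bundle $X_i\times\mathbb C^K$. If $p$ is the projection onto it, $A_i=pM_K(C(X_i))p$. So $A$ is a unital separable AH algebra.

\begin{lemma}\label{lem:simple}
The algebra $A$ is simple.
\end{lemma}

\begin{proof}
Let $I\ne0$ be a closed ideal. If $I\cap A_i=0$ for all $i$, the quotient map $A\to A/I$ is injective, hence isometric, on each $A_i$, hence isometric on $A$, and $I=0$. So there is $0\ne a\in I\cap A_i$ for some $i$. It is nonzero at every point of some nonempty open $V\subset X_i$. Choose $l\ge i$ as in \eqref{eq:dense}. By \eqref{eq:shape} the image $a_l$ of $a$ in $A_l$ has the block $\pi_{l,i}^*a$, so $a_l(x_l)\ne0$. Then $a_{l+1}=\Phi_l(a_l)$ has the block $a_l(x_l)\otimes1_{\xi_l}$, so it is nonzero at every point of $X_{l+1}$.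

Let $I'=I\cap A_{l+1}$, an ideal of $A_{l+1}$ containing $a_{l+1}$. For $x\in X_{l+1}$, evaluation at $x$ maps $A_{l+1}$ onto the matrix algebra $\operatorname{End}(E_{l+1})_x$ and $I'$ onto a nonzero ideal of it, which is everything. So there is $b_x\in I'$ with $b_x(x)=1$, and $b_x^*b_x\ge0$ is invertible near $x$. By compactness a finite sum of the $b_x^*b_x$ is invertible at every point. Hence $1\in I$.
\end{proof}

\begin{lemma}\label{lem:limit}
Let $w\in A_{i_0}$ be a unitary such that for every $i\ge i_0$ its image in $A_i$ has distance $2$ from every product of $n$ exponentials in $A_i$. Then $w$ has distance $2$ from every product of $n$ exponentials in $A$.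
\end{lemma}

\begin{proof}
For self-adjoint $h,h'$ we have $e^{ih}-e^{ih'}=\int_0^1e^{ish}\,i(h-h')\,e^{i(1-s)h'}\,ds$, so $\|e^{ih}-e^{ih'}\|\le\|h-h'\|$. Given self-adjoint $h_1,\dots,h_n\in A$ and $\eta>0$, choose $i\ge i_0$ and self-adjoint $h'_l\in A_i$ with $\sum_l\|h_l-h_l'\|<\eta$. Replacing one factor at a time gives $\|\prod_le^{ih_l}-\prod_le^{ih_l'}\|<\eta$, so $\|w-\prod_le^{ih_l}\|>2-\eta$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We use Proposition~\ref{prop:key} with $n=1$, $r=2$, $N=2$, so that $2N=4=nr^2$. Form $A$ as in Section~\ref{sec:systems} with $X_1=Y_2$, $m_j=2^{j+1}$, and every $Y'_j$ a point. It is a unital separable simple AH algebra by Lemma~\ref{lem:simple}. Let $u=u_2\in A_1=M_2(C(Y_2))$. It is a product of two exponentials, so $u\in U_0(A)$. For $i\ge1$ we have $X_i=Y_2\times\prod_{j<i}\mathbb{CP}^{m_j}$, and by \eqref{eq:shape} $E_i=\mathbb C^2\oplus\bigoplus_{j<i}\mathbb C^{k_j}\otimes\xi_j$ with $k_j=2^j$, and the image of $u$ in $A_i$ is $(u\circ\mathrm{pr}_{Y_2})\oplus U'$. Since $m_j=2\cdot2^j=rnk_j$,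 Proposition~\ref{prop:key} shows that this image has distance $2$ from every exponential in $A_i$. By Lemma~\ref{lem:limit} the same holds in $A$. So the exponentials are not dense in $U_0(A)$.
\end{proof}

For Theorem~\ref{thm:B} one algebra must serve all $n$. The condition $m_j\ge rnk_j$ cannot hold for a fixed $j$ and all $n$, so for a given $n$ the projective spaces with $j<n$ are useless. We freeze those coordinates. The bundle $E_n$ then becomes trivial of rank $r=2^n$, and the price is the condition $2N\ge n4^n$ on the cone. A single cone cannot satisfy this for all $n$, so a new cone is inserted at each stage; this is the purpose of the factors $Y'_i$.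

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Put $N_i=m_i=i4^i$ and form $A$ as in Section~\ref{sec:systems} with $X_1=Y_{N_1}$ and $Y'_i=Y_{N_i}$ for $i\ge2$. It is a unital separable simple AH algebra, and
\[
X_i=\prod_{j\le i}Y_{N_j}\times\prod_{j<i}\mathbb{CP}^{m_j}.
\]
Fix $n$. By \eqref{eq:shape}, $E_n=\mathbb C^2\oplus G_n$ with $G_n=\bigoplus_{j<n}\mathbb C^{2^j}\otimes\xi_j$. Let
\[
w_n=(u_{N_n}\circ\mathrm{pr}_{Y_{N_n}})\oplus1_{G_n}\in A_n .
\]
It is the product of the exponentials of the self-adjoint elements $(\chi_j\circ\mathrm{pr}_{Y_{N_n}})\oplus0$, $1\le j\le N_n$, so $w_n\in U_0(A)$.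

Let $r=2^n$ and $N=N_n$; then $2N\ge n4^n=nr^2$. For $j\ge n$ let $k_j=2^j$ and $d_j=rnk_j$; then $d_j=n2^n2^j\le j4^j=m_j$. Fix $i\ge n$ and let $S\subset X_i$ be the closed subset in which
\begin{itemize}
\item the coordinate in $Y_{N_n}$ is free;
\item for $n\le j<i$, the coordinate in $\mathbb{CP}^{m_j}$ lies in a fixed linear subspace $\mathbb{CP}^{d_j}$;
\item the coordinates in $Y_{N_j}$ for $j\ne n$ and in $\mathbb{CP}^{m_j}$ for $j<n$ are fixed.
\end{itemize}
Then $S\cong Y_N\times P$ with $P=\prod_{n\le j<i}\mathbb{CP}^{d_j}$, and $\xi_j$ restricts to the tautological bundle of $\mathbb{CP}^{d_j}$ for $n\le j<i$. The bundle $G_n$ is pulled back from $\prod_{j<n}\mathbb{CP}^{m_j}$, and $S$ maps to one point of this space, so $\pi_{i,n}^*E_n|_S$ is the trivial bundle $\mathbb C^2\oplus\mathbb C^{r-2}$. By \eqref{eq:shape}, $E_i|_S\cong\mathbb C^r\oplus\bigoplus_{n\le j<i}\mathbb C^{k_j}\otimes\xi_j$, and the image of $w_n$ in $A_i$ restricts on $S$ to a unitary $U=\big((u_N\oplus1_{r-2})\circ\mathrm{pr}_{Y_N}\big)\oplus U'$. By Proposition~\ref{prop:key}, $U$ has distance $2$ from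 every product of $n$ exponentials in $\Gamma(\operatorname{End}E_i|_S)$. Restriction to $S$ is a unital $*$-homomorphism $A_i\to\Gamma(\operatorname{End}E_i|_S)$; it is contractive and sends exponentials to exponentials. So the image of $w_n$ has distance at least $2$, hence exactly $2$, from every product of $n$ exponentials in $A_i$. This holds for all $i\ge n$, and Lemma~\ref{lem:limit} gives the same in $A$. Thus $\operatorname{cer}(A)\not\le n+\varepsilon$ for every $n$, that is, $\operatorname{cer}(A)=\infty$.
\end{proof}

\begin{thebibliography}{9}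

\bibitem{hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{problem}
\emph{Reduction of exponential rank in direct limits of C-algebras},
\texttt{https://\allowbreak core-cms.cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak FEDE862B667A047F8F40B52B1179E6A3/\allowbreak S0008414X00048513a.pdf/\allowbreak reduction-of-exponential-\allowbreak rank-in-direct-limits-\allowbreak of-c-algebras.pdf}

\bibitem{villadsen}
Villadsen, \emph{On the stable rank of simple C$^*$-algebras}, J. Amer. Math. Soc., 1999.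

\end{thebibliography}
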